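\title{Finite-dimensional hereditarily indecomposable continua embed in finite products of pseudo-arcs}

\begin{abstract}
We prove that every hereditarily indecomposable compact metric space $X$ of dimension at most $n$ embeds in the product $P^{2n+1}$ of $2n+1$ pseudo-arcs, and that the embeddings form a dense $G_\delta$ subset of $C(X,P^{2n+1})$. This confirms a conjecture from \emph{Open Problems in Topology II}. For every $n\ge1$ the number $2n+1$ is optimal: we construct an $n$-dimensional hereditarily indecomposable metric continuum that has no $\varepsilon$-map into $\mathbb R^{2n}$ for some $\varepsilon>0$. Both results rest on the relation between hereditary indecomposability and the lifting of maps through a Z-shaped map of the interval.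
\end{abstract}

\section{Introduction}

A \emph{continuum} is a nonempty compact connected Hausdorff space. It is \emph{indecomposable} if it is not the union of two proper subcontinua, and \emph{hereditarily indecomposable} if each of its subcontinua is indecomposable. The arc $I=[0,1]=[0,\frac12]\cup[\frac12,1]$ is decomposable, so a hereditarily indecomposable continuum contains no arc. The \emph{pseudo-arc} $P$ is the unique, up to homeomorphism, nondegenerate hereditarily indecomposable chainable metric continuum. Chainability, recalled in Section~\ref{sec:prelim}, implies that $P$ maps to $I$ with arbitrarily small fibers, so $P$ is the hereditarily indecomposable counterpart of the arc.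

The analogy extends to products. It is known that every hereditarily indecomposable continuum embeds in a product of pseudo-arcs, and in a countable product if it is metric, just as compact spaces embed in cubes. For cubes there is a finite-dimensional refinement: by the Menger--N\"obeling theorem a compact metric space of covering dimension at most $n$ embeds in $I^{2n+1}$. The following conjecture from \cite{OPT} asks for the corresponding refinement for pseudo-arcs.

\begin{quote}
\emph{Every finite-dimensional hereditarily indecomposable metric continuum embeds in a finite product of pseudo-arcs.}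
\end{quote}

\noindent Metrizability is forced, since a finite product of pseudo-arcs is metrizable. So is finite dimension. Call a map $g$ on a metric space an \emph{$\varepsilon$-map} if $g(x)=g(y)$ implies $d(x,y)<\varepsilon$. A compact metric space that embeds in $P^m$ has an $\varepsilon$-map into $I^m$ for every $\varepsilon>0$ and therefore has dimension at most $m$ (Lemmas \ref{lem:eps} and~\ref{lem:chain}). Some hypothesis such as hereditary indecomposability is needed as well. A nonconstant path in a Hausdorff space has an arc in its image, so every map $I\to P$ is constant and the arc embeds in no product of pseudo-arcs. The question is thus whether a hereditarily indecomposable continuum has as many maps to $P$ as it has to $I$. If it does, the analogy with cubes suggests that $2n+1$ factors suffice, and since $P^m$ is no roomier than $I^m$ at any fixed scale $\varepsilon$, one would not expect fewer to suffice. Both guesses are correct.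

We call a compact metric space, connected or not, \emph{HI} if all of its subcontinua are indecomposable. For metric spaces $X$ and $Y$ with $X$ compact, $C(X,Y)$ is the space of continuous maps with the supremum metric.

\begin{theorem}\label{thm:A}
Let $X$ be an HI compact metric space, for example a hereditarily indecomposable metric continuum, with $\dim X\le n<\infty$. Then the embeddings form a dense $G_\delta$ subset of $C(X,P^{2n+1})$. In particular, $X$ embeds in $P^{2n+1}$.
\end{theorem}

\begin{theorem}\label{thm:B}
For every $n\ge1$ there are an $n$-dimensional hereditarily indecomposable metric continuum $X$ and an $\varepsilon>0$ such that $X$ admits no $\varepsilon$-map into $\mathbb R^{2n}$. Consequently $X$ does not embed in $P^{2n}$, nor in any product of $2n$ chainable continua. So, for $n\ge1$, the number $2n+1$ is the least $m$ such that every $n$-dimensional hereditarily indecomposable metric continuum embeds in $P^m$.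
\end{theorem}

Theorem~\ref{thm:A} proves the conjecture. In Theorem~\ref{thm:B} the case $n=0$ is excluded because a zero-dimensional continuum is a point.

A space that embeds in a product of pseudo-arcs need not be HI: for $p\in P$, the subcontinuum $(P\times\{p\})\cup(\{p\}\times P)$ of $P^2$ is decomposable. What characterizes HI spaces is the abundance of embeddings. In Section~\ref{sec:model} we realize $P$ as an inverse limit of copies of $I$ with projections $\pi_k\colon P\to I$; we also write $\pi_k\colon P^m\to I^m$ for the coordinatewise map.

\begin{theorem}\label{thm:C}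
For a compact metric space $X$ with $\dim X\le n$ the following are equivalent.
\begin{itemize}
\item[(i)] $X$ is HI.
\item[(ii)] For all $k\ge1$, $\varepsilon>0$ and $h\in C(X,I^{2n+1})$ there is an embedding $G\colon X\to P^{2n+1}$ with $\|\pi_kG-h\|<\varepsilon$.
\end{itemize}
\end{theorem}

One family of maps drives all three proofs: the \emph{folds}, piecewise linear maps $I\to I$ that go up, come partway down and go up again. A compact metric space is HI exactly when its maps to $I$ can be lifted through folds with arbitrarily small error (Section~\ref{sec:folds}). The pseudo-arc is an inverse limit of arcs whose bonding maps are compositions of folds, so maps of an HI space to $I$ lift approximately to $P$ (Section~\ref{sec:model}). Lifting the coordinates of an embedding into $I^{2n+1}$ and applying the Baire category theorem gives Theorems \ref{thm:A} and~\ref{thm:C} (Section~\ref{sec:embed}). For Theorem~\ref{thm:B} we start from a polyhedron with a mod~$2$ obstruction to embedding in $\mathbb R^{2n}$ (Section~\ref{sec:obstruction}) and make it HI by pulling back a fold infinitely many times. The obstruction survives because a fold covers each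 point of $I$ by one or three of its legs, an odd number (Section~\ref{sec:example}).

\section{Preliminaries}\label{sec:prelim}

Maps are continuous. Finite products of metric spaces carry the maximum metric; $|\cdot|$ is the maximum norm on $\mathbb R^m$ and $\|\cdot\|$ the corresponding supremum norm for maps into $\mathbb R^m$. Dimension is covering dimension: for a compact metric space $X$, $\dim X\le n$ means that for every $\varepsilon>0$ there is a finite open cover by sets of diameter at most $\varepsilon$ such that each point lies in at most $n+1$ of them. The cube $I^n$, and every finite simplicial complex whose simplices have dimension at most $n$, has covering dimension at most $n$.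

\subsection*{Nested subcontinua}
We use hereditary indecomposability only in the form~(a) below. Part~(b) turns its failure into a real function.

\begin{lemma}\label{lem:nested}
Let $X$ be a compact metric space.
\begin{itemize}
\item[(a)] $X$ is HI if and only if any two intersecting subcontinua of $X$ are nested, that is, one contains the other.
\item[(b)] If $Y,Z\subset X$ are closed, $x\in Y\setminus Z$ and $y\in Z\setminus Y$, there is a map $u\colon X\to I$ with $u(x)=0$, $u(y)=1$, $u\le\frac12$ on $Y$ and $u\ge\frac12$ on $Z$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $X$ is HI and the subcontinua $Y,Z$ intersect, then $Y\cup Z$ is an indecomposable continuum, so it equals $Y$ or $Z$. Conversely, if a continuum is the union of two proper subcontinua, these intersect by connectedness and are not nested.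

(b) By Urysohn's lemma there are maps $\alpha,\beta\colon X\to[0,\frac12]$ with $\alpha(x)=\frac12$, $\alpha|_Z=0$, $\beta(y)=\frac12$, $\beta|_Y=0$. Put $u=\frac12-\alpha+\beta$.
\end{proof}

\subsection*{$\varepsilon$-maps}
A map on a compact metric space is an embedding if and only if it is an $\varepsilon$-map for every $\varepsilon>0$.

\begin{lemma}\label{lem:eps}
Let $X$ be a compact metric space.
\begin{itemize}
\item[(a)] If $g\colon X\to Y$ is an $\varepsilon$-map into a metric space, there is $\theta>0$ such that $d(g(x),g(y))\le\theta$ implies $d(x,y)<\varepsilon$. Every map within $\theta/2$ of $g$ is an $\varepsilon$-map.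
\item[(b)] If for every $\varepsilon>0$ there is an $\varepsilon$-map of $X$ into a compact metric space of dimension at most $n$, then $\dim X\le n$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The function $d(g(x),g(y))$ is positive on the compact set of pairs with $d(x,y)\ge\varepsilon$; take $\theta$ smaller than its minimum. If $g'$ is within $\theta/2$ of $g$ and $g'(x)=g'(y)$, then $d(g(x),g(y))\le\theta$.

(b) Given an $\varepsilon$-map $g\colon X\to Y$ and $\theta$ as in (a), pull back a finite open cover of $Y$ by sets of diameter at most $\theta$ in which each point lies in at most $n+1$ sets.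
\end{proof}

\subsection*{Inverse limits}
Let $Y_1,Y_2,\dots$ be compact metric spaces with metrics $d_j\le1$ and let $f_j\colon Y_{j+1}\to Y_j$ be maps. Put $f_k^j=f_k\cdots f_{j-1}\colon Y_j\to Y_k$ for $k<j$ and $f_k^k=\mathrm{id}$. The inverse limit $Y=\varprojlim(Y_j,f_j)$ is the compact space of sequences $z=(z_j)$ with $z_j=f_j(z_{j+1})$, with the metric $d(z,z')=\sum_j2^{-j}d_j(z_j,z_j')$ and the projections $\pi_k(z)=z_k$. We need four facts.
\begin{itemize}
\item[(L1)] \emph{If all $Y_j$ are nonempty, so is $Y$; if all $Y_j$ are continua, so is $Y$.} Indeed, $Y$ is the decreasing intersection of the sets $\{z\in\prod_jY_j: z_j=f_j(z_{j+1})\text{ for }j<k\}\cong\prod_{j\ge k}Y_j$.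
\item[(L2)] \emph{If $2^{-k}<\eta/2$, there is $\kappa>0$ such that $d_k(z_k,z_k')\le\kappa$ implies $d(z,z')<\eta$. In particular $\pi_k$ is an $\eta$-map.} The terms with $j>k$ contribute at most $2^{-k}$, and by uniform continuity $\kappa$ can be chosen so that $z_j=f_j^k(z_k)$ and $z_j'=f_j^k(z_k')$ are within $\eta/2$ for all $j\le k$.
\item[(L3)] \emph{If $L\subset Y$ is closed and $x\notin L$, then $\pi_k(x)\notin\pi_k(L)$ for all large $k$.} Apply (L2) with $\eta=d(x,L)$.
\item[(L4)] \emph{The maps $g\pi_k$ with $k\ge1$ and $g\in C(Y_k,\mathbb R^m)$ are dense in $C(Y,\mathbb R^m)$; the same holds with $I$ in place of $\mathbb R^m$.} Since $g\pi_k=(gf_k^j)\pi_j$ for $j\ge k$, the real functions of this form are an algebra; it contains the constants and separates points, so it is dense by the Stone--Weierstrass theorem. For $\mathbb R^m$ argue coordinatewise with a common $k$, and for $I$ compose with the nearest-point retraction $\mathbb R\to I$.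
\end{itemize}

\subsection*{Chainable continua}
A \emph{chain} is a finite sequence of nonempty open sets $U_1,\dots,U_r$ with $U_i\cap U_j\ne\emptyset$ if and only if $|i-j|\le1$. A metric continuum is \emph{chainable} if for every $\delta>0$ it is covered by a chain of sets of diameter less than $\delta$.

\begin{lemma}\label{lem:chain}
\begin{itemize}
\item[(a)] An inverse limit of copies of $I$ with surjective bonding maps is a nondegenerate chainable continuum.
\item[(b)] If a compact metric space $X$ embeds in a product of $m$ chainable continua, then $X$ has an $\varepsilon$-map into $I^m$ for every $\varepsilon>0$.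
\end{itemize}
\end{lemma}

\begin{proof}
(a) The limit is a continuum by (L1), and the projections $\pi_k$ are onto. Given $\delta$, take $k$ and $\kappa$ from (L2) with $\eta=\delta/2$ and pull back under $\pi_k$ a chain of intervals of length at most $\kappa$ that covers $I$.

(b) First, a chainable continuum $Y$ has a $\delta$-map into $I$ for every $\delta>0$. Let $U_1,\dots,U_r$ be a covering chain of sets of diameter less than $\delta$, let $(\lambda_i)$ be a partition of unity with $\lambda_i=0$ outside $U_i$, and put $g=\sum_i i\lambda_i$. At each point $z$ at most two of the $\lambda_i$, with consecutive indices, are nonzero, so $\lambda_i(z)>0$ for $i=\lfloor g(z)\rfloor$. Hence $g(z)=g(z')$ puts $z$ and $z'$ in the same $U_i$, and $g/r$ is a $\delta$-map into $I$. Now let $e\colon X\to Y_1\times\dots\times Y_m$ be an embedding, take $\theta$ for $e$ and $\varepsilon$ from Lemma~\ref{lem:eps}(a), and let $g_i\colon Y_i\to I$ be $\theta$-maps. Then $(g_1\times\dots\times g_m)e$ is an $\varepsilon$-map.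
\end{proof}

\section{Folds detect hereditary indecomposability}\label{sec:folds}

For $0<a<b<1$ the \emph{fold} $\varphi_{a,b}\colon I\to I$ is the map with
\[
0\mapsto0,\qquad \tfrac13\mapsto b,\qquad \tfrac23\mapsto a,\qquad 1\mapsto1
\]
that is affine on each of the three \emph{legs} $[0,\frac13]$, $[\frac13,\frac23]$, $[\frac23,1]$ (Figure~\ref{fig:fold} shows $\varphi_{1/4,3/4}$). For a fold $\varphi=\varphi_{a,b}$ we write $\varphi_0,\varphi_1,\varphi_2$ for its restrictions to the legs; they are affine homeomorphisms onto $[0,b]$, $[a,b]$, $[a,1]$. Values below $a$ are taken only on $[0,\frac13)$ and values above $b$ only on $(\frac23,1]$.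

Given $f\colon X\to I$, we look for $g\colon X\to I$ with $\varphi g$ equal or close to $f$. Two cases show what is at stake.

\begin{example}[the arc]\label{ex:arc}
Let $\varphi=\varphi_{1/4,3/4}$ and suppose that $s\colon I\to I$ satisfies $\|\varphi s-\mathrm{id}\|<\frac14$. Then $\varphi s(0)<\frac14$, so $s(0)<\frac13$. On $[0,\frac12]$ we have $\varphi s<\frac34$, so $s$ never reaches $\frac13$ there, and $s(\frac12)<\frac13$. Starting from the other end, $s(1)>\frac23$ and $\varphi s>\frac14$ on $[\frac12,1]$, so $s(\frac12)>\frac23$. This is absurd: the identity of the arc cannot be lifted, even with a moderate error.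
\end{example}

\begin{example}[dimension zero]\label{ex:zero}
Let $X$ be compact metric with $\dim X=0$; such a space is HI, since its subcontinua are points. The disjoint closed sets $A=f^{-1}[0,a]$ and $B=f^{-1}[b,1]$ are separated by a partition of $X$ into clopen sets $X_0\supset A$ and $X_2\supset B$. Then $f<b$ on $X_0$ and $f>a$ on $X_2$, and the map equal to $\varphi_0^{-1}f$ on $X_0$ and to $\varphi_2^{-1}f$ on $X_2$ is an exact lift.
\end{example}

In general $A$ and $B$ are joined by continua and the middle leg is needed. If $\varphi g=f$, the preimages $X_0,X_1,X_2$ of the legs under $g$ are closed sets that cover $X$, with $X_0\cap X_2=\emptyset$, $f=b$ on $X_0\cap X_1$ and $f=a$ on $X_1\cap X_2$. The next lemma provides such a decomposition of an HI space, with ``near $b$'' and ``near $a$'' in place of the equalities.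

\begin{lemma}[Krasinkiewicz--Minc]\label{lem:KM}
Let $X$ be an HI compact metric space, $A,B\subset X$ closed, and $U\supset A$, $V\supset B$ disjoint open sets. There are closed sets $X_0,X_1,X_2$ with union $X$ such that $A\subset X_0$, $B\subset X_2$, $X_0\cap X_2=\emptyset$, $X_0\cap X_1\subset V$ and $X_1\cap X_2\subset U$.
\end{lemma}

One part of the construction is forced. Outside $V$ the closed sets $X_0$ and $X_1\cup X_2$ are disjoint, so a continuum in $X\setminus V$ that meets $A$ must lie in $X_0$. In the same way a continuum in $X\setminus U$ that meets $B$ must lie in $X_2$. The hypothesis HI is what keeps these two kinds of continua apart.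

\begin{proof}
Let $E$ be the union of the components of $X\setminus V$ that meet $A$, and $D$ the union of the components of $X\setminus U$ that meet $B$. As $A\subset X\setminus V$ and $B\subset X\setminus U$, we have $A\subset E$ and $B\subset D$. Let $K$ be a component of the first kind and $L$ one of the second. Then $K$ contains a point of $A\subset U$, which is not in $L$, and $L$ contains a point of $B\subset V$, which is not in $K$. So the continua $K$ and $L$ are not nested, and by Lemma~\ref{lem:nested}(a) they are disjoint. Hence $E\cap D=\emptyset$.

Next, $E$ is the intersection of all relatively clopen subsets of $X\setminus V$ that contain $A$. Every such set contains $E$. Conversely, let $z\in(X\setminus V)\setminus E$. In a compact Hausdorff space two points in different components are separated by a clopen set, so each point of $A$ lies in a clopen subset of $X\setminus V$ that misses $z$; finitely many of these cover $A$, and their union misses $z$. The same description holds for $D$ in $X\setminus U$. Consider the compact sets $E'\cap D'$, where $E'\supset A$ is clopen in $X\setminus V$ and $D'\supset B$ is clopen in $X\setminus U$.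 This family is closed under finite intersections and has intersection $E\cap D=\emptyset$, so $E'\cap D'=\emptyset$ for some such pair, which we fix.

The sets $E'$, $D'$, $E''=(X\setminus V)\setminus E'$ and $D''=(X\setminus U)\setminus D'$ are closed in $X$, and $E'\cap D'=E'\cap E''=D'\cap D''=\emptyset$. Choose disjoint closed neighborhoods $X_0$ of $E'$ and $X_2$ of $D'$ with $X_0\cap E''=\emptyset$ and $X_2\cap D''=\emptyset$, and put $X_1=X\setminus(\operatorname{int}X_0\cup\operatorname{int}X_2)$. A point of $X_0\cap X_1$ is not in $E''$, and it is not in $E'\subset\operatorname{int}X_0$, so it lies in $V$. A point of $X_2\cap X_1$ is neither in $D''$ nor in $D'$, so it lies in $U$.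
\end{proof}

\begin{proposition}[fold criterion]\label{prop:fold}
For a compact metric space $X$ the following are equivalent.
\begin{itemize}
\item[(a)] $X$ is HI.
\item[(b)] For every composition of folds $t$, every map $f\colon X\to I$ and every $\delta>0$ there is a map $g\colon X\to I$ with $\|tg-f\|\le\delta$.
\item[(c)] For every map $u\colon X\to I$ there is a map $s\colon X\to I$ with $\|\varphi_{1/4,3/4}\,s-u\|<\frac14$.
\end{itemize}
\end{proposition}

Here and below the empty composition, the identity, counts as a composition of folds.

\begin{proof}
(a)$\Rightarrow$(b). First let $t=\varphi=\varphi_{a,b}$ be a single fold; we may assume $\delta<(b-a)/2$. Apply Lemma~\ref{lem:KM} to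
\[
A=f^{-1}[0,a],\quad B=f^{-1}[b,1],\quad U=f^{-1}[0,a+\delta),\quad V=f^{-1}(b-\delta,1].
\]
On $X_0$ we have $f<b$, because $B\subset X_2$ and $X_0\cap X_2=\emptyset$; likewise $f>a$ on $X_2$, because $A\subset X_0$. On $X_1$ we have $a<f<b$: the set $A\cap X_1$ lies in $X_0\cap X_1\subset V$, which misses $A$, and $B\cap X_1$ lies in $X_1\cap X_2\subset U$, which misses $B$.

The maps $\varphi_i^{-1}f$ on $X_i$ are thus defined, but they need not agree on the overlaps, where $f$ is only close to $b$ or to $a$. We therefore round $f$. Let $\rho\colon I\to I$ be the identity on $[0,a]\cup[b,1]$, equal to $a$ on $[a,a+\delta]$, equal to $b$ on $[b-\delta,b]$, and affine on $[a+\delta,b-\delta]$. Then $|\rho(s)-s|\le\delta$ for all $s$, and $\rho$ maps each of $[0,b]$, $[a,b]$, $[a,1]$ into itself. Put $g=\varphi_i^{-1}\rho f$ on $X_i$. On $X_0\cap X_1$ we have $b-\delta<f<b$, so $\rho f=b$ and both formulas give $\frac13$. On $X_1\cap X_2$ we have $a<f<a+\delta$, so $\rho f=a$ and both give $\frac23$. Hence $g$ is well defined and continuous, and $\varphi g=\rho f$ is within $\delta$ of $f$.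

For a composition $t=t'\varphi$ we induct on the number of folds. Choose $g'$ with $\|t'g'-f\|\le\delta/2$, then $\delta'>0$ such that $|s-s'|\le\delta'$ implies $|t'(s)-t'(s')|\le\delta/2$, and then $g$ with $\|\varphi g-g'\|\le\delta'$. This gives $\|tg-f\|\le\delta$.

(b)$\Rightarrow$(c) is a special case.

(c)$\Rightarrow$(a). We repeat Example~\ref{ex:arc} with arbitrary continua in place of the two halves of the arc. Suppose that $Y,Z\subset X$ are intersecting subcontinua that are not nested, take $x\in Y\setminus Z$, $y\in Z\setminus Y$ and $u$ from Lemma~\ref{lem:nested}(b), and let $s$ be as in (c), $\varphi=\varphi_{1/4,3/4}$. The connected set $s(Y)$ misses $\frac13$, since $\varphi s<\frac34$ on $Y$, and contains $s(x)<\frac13$, since $\varphi s(x)<\frac14$. So $s(Y)\subset[0,\frac13)$. The connected set $s(Z)$ misses $\frac23$, since $\varphi s>\frac14$ on $Z$, and contains $s(y)>\frac23$, since $\varphi s(y)>\frac34$. So $s(Z)\subset(\frac23,1]$, which contradicts $Y\cap Z\ne\emptyset$.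
\end{proof}

\section{The pseudo-arc as an inverse limit of folds}\label{sec:model}

A map into an inverse limit of arcs is a compatible sequence of maps into $I$. By Proposition~\ref{prop:fold} we can build such a sequence step by step on an HI space, provided the bonding maps are compositions of folds. We therefore need a model of $P$ with bonding maps of this kind. The limit is chainable by Lemma~\ref{lem:chain}(a); the work is to make it HI.

\subsection*{Crooked maps}
``Between $p$ and $q$'' means in the closed segment with endpoints $p$ and $q$, in either order. Let $0<a<b<1$. A map $t\colon I\to I$ is \emph{$(a,b)$-crooked} if, whenever $t(p)<a$ and $t(q)>b$, there are $v$ between $p$ and $q$ and $u$ between $v$ and $q$ with $t(v)\ge b$ and $t(u)\le a$. In words: on the way from a value below $a$ to a value above $b$, the map rises to $b$, returns to $a$, and only then completes the crossing.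

\begin{lemma}\label{lem:crooked}
\begin{itemize}
\item[(a)] In the definition one may require $t(v)=b$ and $t(u)=a$.
\item[(b)] If $t$ is $(a,b)$-crooked and $\sigma\colon I\to I$ is a map, then $t\sigma$ is $(a,b)$-crooked.
\item[(c)] The fold $\varphi_{a,b}$ is $(a,b)$-crooked.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Replace $v$ by a point $v'$ between $p$ and $v$ with $t(v')=b$; the point $u$ is between $v'$ and $q$. Then replace $u$ by a point between $v'$ and $u$ at which $t=a$.

(b) Let $t\sigma(p)<a$ and $t\sigma(q)>b$, and take $v,u$ for $t$ and the points $\sigma(p),\sigma(q)$. By the intermediate value theorem there are $v'$ between $p$ and $q$ with $\sigma(v')=v$, and then $u'$ between $v'$ and $q$ with $\sigma(u')=u$.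

(c) If $\varphi_{a,b}(p)<a$ and $\varphi_{a,b}(q)>b$, then $p<\frac13$ and $q>\frac23$. Take $v=\frac13$, $u=\frac23$.
\end{proof}

When we choose the $j$-th bonding map, the maps $t_1,\dots,t_{j-1}$ are already fixed, and we want the composition from level $j+1$ down to an earlier level $k$ to be $(a,b)$-crooked. So we must make $t\sigma$ crooked for a given $t$ by choosing $\sigma$. The map $t$ may cross the band $[a,b]$ several times and in both directions: for $a'<a<b<b'$ the fold $\varphi_{a',b'}$ crosses it once on each leg. We need a $\sigma$ that is crooked over all crossing intervals at once. Crookedness survives composition on the right only, so the folds have to be arranged with some care. Folding over the lowest interval in the outermost position works, because the other intervals then lift to the third leg, where the fold is increasing.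

\begin{lemma}\label{lem:simul}
If $0<\alpha_1<\beta_1\le\alpha_2<\beta_2\le\dots\le\alpha_r<\beta_r<1$, there is a composition of folds $\sigma$ that is $(\alpha_i,\beta_i)$-crooked for all $i$.
\end{lemma}

\begin{proof}
Induction on $r$; for $r=0$ take the identity. Let $\varphi=\varphi_{\alpha_1,\beta_1}$, and for $i\ge2$ let $\alpha_i'=\varphi_2^{-1}(\alpha_i)$ and $\beta_i'=\varphi_2^{-1}(\beta_i)$. Since $\alpha_1<\alpha_i$ and $\beta_i<1$, these numbers lie in $(\frac23,1)$, and they are ordered like the $\alpha_i,\beta_i$. By induction some composition of folds $\sigma'$ is $(\alpha_i',\beta_i')$-crooked for all $i\ge2$. Put $\sigma=\varphi\sigma'$. It is $(\alpha_1,\beta_1)$-crooked by Lemma~\ref{lem:crooked}(b),(c). Let $i\ge2$, $\sigma(p)<\alpha_i$ and $\sigma(q)>\beta_i$. Since $\beta_i>\beta_1$, the point $\sigma'(q)$ lies on the third leg, so $\sigma'(q)>\beta_i'$. Also $\sigma'(p)<\alpha_i'$: either $\sigma'(p)\le\frac23<\alpha_i'$, or $\sigma'(p)$ lies on the third leg, where $\varphi$ is increasing. By Lemma~\ref{lem:crooked}(a) there are $v$ between $p$ and $q$ and $u$ between $v$ and $q$ with $\sigma'(v)=\beta_i'$ and $\sigma'(u)=\alpha_i'$,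 that is, $\sigma(v)=\beta_i$ and $\sigma(u)=\alpha_i$.
\end{proof}

\begin{lemma}\label{lem:make}
Let $t\colon I\to I$ be a map with $t(0)=0$ and $t(1)=1$, and let $0<a<b<1$. There is a composition of folds $\sigma$ such that $t\sigma$ is $(a,b)$-crooked.
\end{lemma}

\begin{proof}
Call $[\alpha,\beta]\subset I$ a \emph{transition} if $\{t(\alpha),t(\beta)\}=\{a,b\}$ and $t$ maps $(\alpha,\beta)$ into $(a,b)$. An endpoint of a transition cannot be an interior point of another, so distinct transitions have disjoint interiors. Their lengths are bounded below by the uniform continuity of $t$, so there are finitely many. They lie in $(0,1)$ because $t(0)=0$ and $t(1)=1$. Let $\sigma$ be given by Lemma~\ref{lem:simul} for the list of all transitions, and let $t\sigma(p)<a$, $t\sigma(q)>b$.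

Suppose $\sigma(p)<\sigma(q)$. Let $\beta$ be the smallest point of $[\sigma(p),\sigma(q)]$ with $t=b$, and $\alpha$ the largest point of $[\sigma(p),\beta]$ with $t=a$. Then $t<b$ on $[\sigma(p),\beta)$ and $t>a$ on $(\alpha,\beta]$, so $[\alpha,\beta]$ is a transition, and $\sigma(p)<\alpha$, $\sigma(q)>\beta$. Hence there are $v$ between $p$ and $q$ and $u$ between $v$ and $q$ with $\sigma(v)=\beta$ and $\sigma(u)=\alpha$, that is, $t\sigma(v)=b$ and $t\sigma(u)=a$.

Suppose $\sigma(p)>\sigma(q)$. Let $\alpha$ be the largest point of $[\sigma(q),\sigma(p)]$ with $t=b$, and $\beta$ the smallest point of $[\alpha,\sigma(p)]$ with $t=a$. Then $t<b$ on $(\alpha,\sigma(p)]$ and $t>a$ on $[\alpha,\beta)$, so $[\alpha,\beta]$ is a transition, and $\sigma(q)<\alpha$, $\sigma(p)>\beta$. Crookedness of $\sigma$, now for the ordered pair $(q,p)$, gives $u$ between $q$ and $p$ and $v$ between $u$ and $p$ with $\sigma(u)=\beta$ and $\sigma(v)=\alpha$. The four points lie in the order $q,u,v,p$, so $u$ is between $v$ and $q$, and $t\sigma(v)=b$, $t\sigma(u)=a$.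
\end{proof}

\subsection*{The model}
List the pairs of rational numbers $0<a<b<1$ as $(a_l,b_l)$, $l\ge1$. Every $j\ge1$ is uniquely of the form $j=2^{k-1}(2l-1)$ with $k,l\ge1$, and then $k\le j$. We choose compositions of folds $t_1,t_2,\dots$ inductively: given $t_1,\dots,t_{j-1}$, Lemma~\ref{lem:make} applied to $t_k^j=t_k\cdots t_{j-1}$ provides $t_j$ such that $t_k^{j+1}=t_k^jt_j$ is $(a_l,b_l)$-crooked. Thus for every $k$ and all rational $0<a<b<1$ some $t_k^j$ is $(a,b)$-crooked. From now on $P=\varprojlim(I,t_j)$, with projections $\pi_k$.

\begin{proposition}\label{prop:model}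
$P$ is the pseudo-arc.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:chain}(a) it suffices to show that $P$ is HI. Suppose that $K,L\subset P$ are intersecting subcontinua that are not nested, and let $x\in K\setminus L$, $y\in L\setminus K$. Write $K_j=\pi_j(K)$ and $L_j=\pi_j(L)$; these are intersecting closed intervals. By (L3) there is $k$ with $x_k\in K_k\setminus L_k$ and $y_k\in L_k\setminus K_k$. These two points lie on opposite sides of $K_k\cap L_k$, so after interchanging $(K,x)$ and $(L,y)$ if necessary,
\[
x_k<\min L_k\le\max K_k<y_k .
\]
Choose rational $a,b$ with $x_k<a<\min L_k$ and $\max K_k<b<y_k$, and $j$ such that $t=t_k^j$ is $(a,b)$-crooked. Since $t(x_j)=x_k<a$ and $t(y_j)=y_k>b$, there are $v$ between $x_j$ and $y_j$ and $u$ between $v$ and $y_j$ with $t(v)\ge b$ and $t(u)\le a$. The interval $K_j\cup L_j$ contains $x_j$ and $y_j$, hence $v$. As $t(K_j)=K_k\subset[0,b)$, we get $v\in L_j$. The interval $L_j$ contains $v$ and $y_j$, hence $u$, and so $t(u)\in L_k$. This contradicts $t(u)\le a<\min L_k$.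
\end{proof}

\subsection*{Lifting to $P$}
We now lift through $t_k,t_{k+1},\dots$ in turn. An error made at level $i$ is propagated to the lower levels by the maps $t_j^i$, which may expand distances; these are finitely many fixed maps, so the error can be chosen small in terms of them.

\begin{proposition}\label{prop:lift}
Let $X$ be an HI compact metric space, $f\colon X\to I$ a map, $k\ge1$ and $\delta>0$. There is a map $G\colon X\to P$ with $\|\pi_kG-f\|\le\delta$.
\end{proposition}

\begin{proof}
For each $i$ let $\delta_i>0$ be such that $|s-s'|\le\delta_i$ implies $|t_j^i(s)-t_j^i(s')|\le2^{-i}\delta$ for all $j\le i$. Put $g_k=f$ and use Proposition~\ref{prop:fold}(b) to choose inductively maps $g_{i+1}\colon X\to I$, $i\ge k$, with $\|t_ig_{i+1}-g_i\|\le\delta_i$. For $j\le i$,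
\[
\|t_j^{i+1}g_{i+1}-t_j^ig_i\|=\|t_j^i(t_ig_{i+1})-t_j^i(g_i)\|\le2^{-i}\delta .
\]
So for each $j$ the sequence $(t_j^ig_i)_{i\ge\max(j,k)}$ converges uniformly to a map $G_j$, and $t_jG_{j+1}=\lim_it_jt_{j+1}^ig_i=G_j$. Thus $G=(G_j)_j$ maps $X$ to $P$, and since $t_k^kg_k=f$, we have $\|\pi_kG-f\|\le\sum_{i\ge k}2^{-i}\delta\le\delta$.
\end{proof}

\section{Embeddings into $P^{2n+1}$}\label{sec:embed}

An approximate lift of an embedding $h\colon X\to I^m$ need not be injective, but it is an $\varepsilon$-map when the error is small. The Baire category theorem removes the remaining $\varepsilon$.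

\begin{proposition}\label{prop:transfer}
Let $X$ be an HI compact metric space and $m\ge1$. If the embeddings are dense in $C(X,I^m)$, then the embeddings form a dense $G_\delta$ subset of $C(X,P^m)$.
\end{proposition}

\begin{proof}
Let $\mathcal U_\varepsilon\subset C(X,P^m)$ be the set of $\varepsilon$-maps. It is open by Lemma~\ref{lem:eps}(a), and $\bigcap_l\mathcal U_{1/l}$ is the set of embeddings. The space $C(X,P^m)$ is complete, so by the Baire category theorem it suffices to show that each $\mathcal U_\varepsilon$ is dense.

Let $G\in C(X,P^m)$ and $\eta>0$. By (L2), applied in each coordinate, there are $k$ and $\kappa>0$ such that $|\pi_k(z)-\pi_k(z')|\le\kappa$ implies $d(z,z')<\eta$ for $z,z'\in P^m$. By hypothesis there is an embedding $h\colon X\to I^m$ with $\|h-\pi_kG\|<\kappa/2$. By Lemma~\ref{lem:eps}(a) there is $\theta>0$ such that every map within $\theta/2$ of $h$ is an $\varepsilon$-map. Proposition~\ref{prop:lift}, applied to each coordinate of $h$, gives $G'\colon X\to P^m$ with $\|\pi_kG'-h\|\le\min(\theta,\kappa)/2$. Then $\|\pi_kG'-\pi_kG\|\le\kappa$, so $G'$ is within $\eta$ of $G$. Moreover $\pi_kG'$ is an $\varepsilon$-map,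 and hence so is $G'$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The Menger--N\"obeling theorem states that for a compact metric space $X$ with $\dim X\le n$ the embeddings are dense in $C(X,I^{2n+1})$; see \cite{HW}. Apply Proposition~\ref{prop:transfer} with $m=2n+1$. The space $C(X,P^{2n+1})$ contains the constant maps, so a dense subset of it is nonempty.
\end{proof}

The two hypotheses enter separately: the dimension bound only through the Menger--N\"obeling theorem, and HI only through Lemma~\ref{lem:KM}.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
(i)$\Rightarrow$(ii). Proposition~\ref{prop:lift}, applied to each coordinate of $h$, gives $G_0\colon X\to P^{2n+1}$ with $\|\pi_kG_0-h\|\le\varepsilon/2$. By Theorem~\ref{thm:A} there is an embedding $G$ at distance less than $2^{-k}\varepsilon/2$ from $G_0$. Since $|z_k-z_k'|\le2^kd(z,z')$ in $P$, we get $\|\pi_kG-\pi_kG_0\|<\varepsilon/2$.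

(ii)$\Rightarrow$(i). Suppose that $Y,Z\subset X$ are intersecting subcontinua that are not nested, and take $x\in Y\setminus Z$, $y\in Z\setminus Y$ and $u$ from Lemma~\ref{lem:nested}(b). Apply (ii) with $k=1$, $\varepsilon=\frac14$, $h=(u,\dots,u)$, and let $g\colon X\to P$ be the first coordinate of $G$, so that $\|\pi_1g-u\|<\frac14$. Then $\pi_1g(x)<\frac14$ while $\pi_1g>\frac14$ on $Z$, so $g(x)\notin g(Z)$; and $\pi_1g(y)>\frac34$ while $\pi_1g<\frac34$ on $Y$, so $g(y)\notin g(Y)$. Thus $g(Y)$ and $g(Z)$ are intersecting subcontinua of $P$ that are not nested, contrary to Proposition~\ref{prop:model}.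
\end{proof}

\section{A mod 2 obstruction to mapping into $\mathbb R^{2n}$}\label{sec:obstruction}

We turn to Theorem~\ref{thm:B}. Fix $n\ge1$, let $\Delta$ be the $(2n+2)$-simplex and $K$ its $n$-skeleton, which is connected. We shall see that every map $K\to\mathbb R^{2n}$ identifies two points of disjoint simplices. But $K$ is full of arcs, and the space $X$ we want will only come with a map $q\colon X\to K$. That map has no section, since every path in $X$ is constant, so a map $X\to\mathbb R^{2n}$ does not give a map $K\to\mathbb R^{2n}$. What will exist, at each finite stage of the construction, is a section on the level of chains mod~$2$. We therefore express the obstruction in terms of such chains.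

\subsection*{Chains and towers}
All chains have coefficients in $\mathbb F_2$. The cellular chain group $C_i(S)$ of a finite CW complex $S$ has the $i$-cells as a basis. For a simplicial complex, $\partial\sigma$ is the sum of the faces of codimension one. For the product of two simplicial complexes, with cells $\sigma\times\tau$, the chain complex is the tensor product: we identify $\sigma\times\tau$ with $\sigma\otimes\tau$, and $\partial(\sigma\otimes\tau)=\partial\sigma\otimes\tau+\sigma\otimes\partial\tau$. The augmentation $\operatorname{aug}\colon C_0\to\mathbb F_2$ sends each vertex to $1$; it vanishes on boundaries, and on a connected complex its kernel consists of boundaries. A cellular map induces a chain map that preserves the augmentation.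

Let $S$ carry a cellular involution $T$, and write $T$ also for the induced chain map. Over $\mathbb F_2$ we have $(1+T)^2=0$. A \emph{tower of height $m$} in $S$ is a sequence of chains $c_i\in C_i(S)$, $0\le i\le m$, with
\[
\partial c_i=(1+T)c_{i-1}\qquad(1\le i\le m).
\]
It is \emph{odd} or \emph{even} according as $\operatorname{aug}(c_0)$ is $1$ or $0$. The sum of two towers is a tower, and a chain map that commutes with $T$ and preserves the augmentation takes odd towers to odd towers.

The model is the sphere $S^m$ with the antipodal map and the \emph{hemisphere structure}, whose $i$-cells are the hemisphere $e_i=\{x\in S^i:x_{i+1}\ge0\}$ of $S^i\subset S^m$ and its antipode $Te_i$. The boundary of $e_i$ is $S^{i-1}=e_{i-1}\cup Te_{i-1}$, so $e_0,\dots,e_m$ is an odd tower. An odd tower in $S$ is the same as an equivariant, augmentation-preserving chain map $C_*(S^m)\to C_*(S)$, $e_i\mapsto c_i$: a chain-level substitute for an equivariant map from the sphere.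

\begin{lemma}\label{lem:tower}
\begin{itemize}
\item[(a)] Suppose that $T$ permutes the cells of $S$ and fixes none. Then every $T$-invariant chain has the form $(1+T)c$, and every chain $c_m\in C_m(S)$ with $\partial(1+T)c_m=0$ is the top of a tower of height $m$ in $S$.
\item[(b)] Let $S$ be an $m$-dimensional CW complex homeomorphic to $S^m$, $m\ge1$, with a cellular involution $T$. Every even tower of height $m$ in $S$ satisfies $(1+T)c_m=0$.
\item[(c)] The sphere $S^m$, $m\ge1$, with the hemisphere structure has no odd tower of height $m+1$.
\end{itemize}
\end{lemma}

\begin{proof}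
(a) An invariant chain is a sum of pairs $e+Te$ of distinct cells; let $c$ contain one cell from each pair. If $i\ge1$ and $\partial(1+T)c_i=0$, then $\partial c_i$ is invariant, so $\partial c_i=(1+T)c_{i-1}$ for some $c_{i-1}$, and $\partial(1+T)c_{i-1}=\partial\partial c_i=0$. Descend to $i=0$.

(b) Put $d_0=0$. We find $d_1,\dots,d_m$ with $\partial d_{i+1}=c_i+(1+T)d_i$ for $0\le i<m$. For $i=0$, the chain $c_0$ is a boundary because $\operatorname{aug}(c_0)=0$. If $d_i$ has been found, $1\le i\le m$, then
\[
\partial\bigl(c_i+(1+T)d_i\bigr)=(1+T)c_{i-1}+(1+T)\bigl(c_{i-1}+(1+T)d_{i-1}\bigr)=0 .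
\]
For $i<m$ this cycle is a boundary, as $H_i(S)=0$, which gives $d_{i+1}$. For $i=m$ we obtain a cycle $z=c_m+(1+T)d_m$. There are no $(m+1)$-cells, so the group of $m$-cycles is $H_m(S)=\mathbb F_2$. The automorphism $T$ of this two-element group is the identity, so $(1+T)c_m=(1+T)z=0$.

(c) If $a_0,\dots,a_{m+1}$ is an odd tower, then $a_{m+1}=0$ for lack of cells, so $(1+T)a_m=0$. The tower $(a_i+e_i)_{i\le m}$ is even, so (b) gives $(1+T)e_m=(1+T)a_m=0$. But $e_m+Te_m\ne0$.
\end{proof}

\subsection*{An odd tower of height $2n$}
For $M=K$ or $M=\Delta$ let $\widetilde M\subset M\times M$ be the union of the cells $\sigma\times\tau$ with $\sigma,\tau$ disjoint simplices of $M$. The swap $T(x,y)=(y,x)$ permutes these cells and fixes none. We call $\sigma\times\tau$ a $(\dim\sigma,\dim\tau)$-cell.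

\begin{example}\label{ex:hexagon}
The mechanism is visible for $n=0$, where $\Delta$ is a triangle with vertices $0,1,2$. Then $\widetilde\Delta$ is a hexagon with vertices
\[
(0,1),\ (0,2),\ (1,2),\ (1,0),\ (2,0),\ (2,1)
\]
in cyclic order, and $T$ is the antipodal map. Its edges are alternately $(0,1)$-cells and $(1,0)$-cells; for instance $(0,2)$ and $(1,2)$ are joined by $[0,1]\times\{2\}$. The sum $W$ of the three $(1,0)$-cells has as boundary the sum of all six vertices, which is $(1+T)c_0$ for $c_0=(0,1)+(0,2)+(1,2)$. The tower $c_0,W$ is odd, as Lemma~\ref{lem:tower}(b) predicts, because $(1+T)W$ is the whole hexagon. Its lower part $c_0$ lies in $\widetilde K$.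
\end{example}

\begin{lemma}\label{lem:oddtower}
The complex $\widetilde K$ has an odd tower of height $2n$.
\end{lemma}

\begin{proof}
Realize $\Delta$ as $\{x\in\mathbb R^{2n+3}:x_i\ge0,\ \sum x_i=1\}$. Then $\widetilde\Delta$ consists of the pairs $(x,y)$ with disjoint supports, and $(x,y)\mapsto x-y$ is a homeomorphism onto $\{z:\sum z_i=0,\ \sum|z_i|=2\}$, with inverse $z\mapsto(z^+,z^-)$ given by the positive and negative parts. This set is a sphere of a norm on a vector space of dimension $2n+2$, so $\widetilde\Delta\cong S^{2n+1}$. A $(k,l)$-cell uses $k+l+2\le2n+3$ vertices, so $\widetilde\Delta$ is a complex of dimension $2n+1$.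

Let $W$ be the sum of all $(k,l)$-cells with $k+l=2n+1$ and $k\ge n+1$. A $(k,l)$-cell with $k+l=2n$ omits exactly one vertex of $\Delta$, which can be added to either factor, so it is a face of exactly two top cells, of types $(k+1,l)$ and $(k,l+1)$. Both occur in $W$ if $k>n$, only the first if $k=n$, and neither if $k<n$. Hence $\partial W$ is the sum of all $(n,n)$-cells. This chain lies in $\widetilde K$ and is $T$-invariant, so $\partial W=(1+T)c_{2n}$ with $c_{2n}\in C_{2n}(\widetilde K)$. Since $\partial(1+T)c_{2n}=\partial\partial W=0$, Lemma~\ref{lem:tower}(a) gives a tower $c_0,\dots,c_{2n}$ in $\widetilde K$, and $c_0,\dots,c_{2n},W$ is a tower of height $2n+1$ in $\widetilde\Delta$. The chain $TW$ consists of the top cells with $k\le n$, so $(1+T)W$ is the sum of all top cells and is nonzero. By Lemma~\ref{lem:tower}(b) the tower is odd.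
\end{proof}

\subsection*{Odd maps}
The next definition describes a map to $K$ with a section on the chain level.

\begin{definition}\label{def:odd}
An \emph{odd map over $K$} is a map $r\colon H\to K$, where $H=|\mathcal T|$ for a finite connected simplicial complex $\mathcal T$ in a Euclidean space and $r^{-1}(\sigma)$ is a subcomplex of $\mathcal T$ for each simplex $\sigma$ of $K$, together with a chain map $\theta\colon C_*(K)\to C_*(\mathcal T)$ such that $\theta(\sigma)\in C_*(r^{-1}(\sigma))$ for all simplices $\sigma$ and $\operatorname{aug}\theta(v)=1$ for all vertices $v$ of $K$.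
\end{definition}

The identity of $K$, with $\theta=\mathrm{id}$, is odd.

\begin{proposition}\label{prop:coincidence}
If $r\colon H\to K$ is odd, then for every map $h\colon H\to\mathbb R^{2n}$ there are $v,w\in H$ with $(r(v),r(w))\in\widetilde K$ and $h(v)=h(w)$.
\end{proposition}

For $r=\mathrm{id}$ this says that every map $K\to\mathbb R^{2n}$ identifies points of two disjoint simplices; for $n=1$, that in every drawing of the complete graph on five vertices in the plane the images of two disjoint simplices meet.

\begin{proof}
Let
\[
E=(r\times r)^{-1}(\widetilde K)=\bigcup_{\sigma\cap\tau=\emptyset}r^{-1}(\sigma)\times r^{-1}(\tau).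
\]
This is a subcomplex of the product complex $\mathcal T\times\mathcal T$. Each of its cells is a product of two disjoint simplices, so the swap $T$ acts freely on $E$, permutes the cells and fixes none. The chain map $\theta\otimes\theta$ sends a cell $\sigma\otimes\tau$ of $\widetilde K$ to $\theta(\sigma)\otimes\theta(\tau)\in C_*(E)$; it commutes with $T$ and preserves the augmentation. By Lemma~\ref{lem:oddtower}, $E$ has an odd tower of height $2n$.

Suppose that $h(v)\ne h(w)$ for all $(v,w)\in E$. Dividing $h(v)-h(w)$ by its Euclidean norm gives a map $c\colon E\to S^{2n-1}$ with $cT=-c$. We make $c$ cellular without losing this property. The quotient $E/T$ is a CW complex whose cells are the images of the cells of $E$, the hemisphere structure induces a CW structure on $\mathbb{RP}^{2n-1}=S^{2n-1}/\pm$, and $c$ induces a map $\bar c\colon E/T\to\mathbb{RP}^{2n-1}$. By the cellular approximation theorem there is a homotopy from $\bar c$ to a cellular map. Compose it with the quotient map $E\to E/T$ and lift it through the covering $S^{2n-1}\to\mathbb{RP}^{2n-1}$ to a homotopy $F_s\colon E\to S^{2n-1}$ with $F_0=c$. The homotopies $F_sT$ and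 $-F_s$ lift the same homotopy and agree for $s=0$, so they are equal. The map $F_1$ is cellular, because the skeleta of $S^{2n-1}$ are the preimages of the skeleta of $\mathbb{RP}^{2n-1}$. The chain map induced by $F_1$ takes the odd tower of $E$ to an odd tower of height $2n$ in $S^{2n-1}$, contrary to Lemma~\ref{lem:tower}(c).
\end{proof}

\section{An HI continuum with no $\varepsilon$-map into $\mathbb R^{2n}$}\label{sec:example}

Throughout this section $\varphi=\varphi_{1/4,3/4}$. By Proposition~\ref{prop:fold}(c), a space is HI once its maps to $I$ lift approximately through $\varphi$. There is a universal way to force a given map $u\colon H\to I$ to lift: pass to the pullback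
\[
\widehat H=\{(v,s)\in H\times I:u(v)=\varphi(s)\},\qquad p\colon\widehat H\to H,\quad p(v,s)=v,
\]
on which the second coordinate is a lift of $up$. We must show that oddness passes to the pullback.

\subsection*{Pulling back a fold}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=3.6]
\draw[gray] (0,0) rectangle (1,1);
\draw[gray,dashed] (0,0.25)--(1,0.25) (0,0.75)--(1,0.75);
\draw (0,0)--(0.111,0.25) (0.889,0.75)--(1,1);
\draw[very thick] (0.111,0.25)--(0.333,0.75)--(0.667,0.25)--(0.889,0.75);
\fill (0.111,0.25) circle (0.018) (0.889,0.75) circle (0.018);
\node[left] at (0,0.25) {$\frac14$};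
\node[left] at (0,0.75) {$\frac34$};
\draw (0.111,0)--(0.111,-0.02) node[below] {$\frac19$};
\draw (0.333,0)--(0.333,-0.02) node[below] {$\frac13$};
\draw (0.667,0)--(0.667,-0.02) node[below] {$\frac23$};
\draw (0.889,0)--(0.889,-0.02) node[below] {$\frac89$};
\end{tikzpicture}
\caption{The graph of the fold $\varphi_{1/4,3/4}$. Three segments (thick) lie over the interval of values $[\frac14,\frac34]$. As a chain mod~$2$, their sum has as boundary the two marked points, one over $\frac14$ and one over $\frac34$.}
\label{fig:fold}
\end{figure}

\begin{example}\label{ex:section}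
Let $H=I$ and $u=\mathrm{id}$. The second coordinate identifies $\widehat H$ with $I$ and $p$ with $\varphi$. By Example~\ref{ex:arc} there is no section of $\varphi$. Triangulate $H$ with vertices $0,\frac14,\frac34,1$ and $\widehat H$ with vertices $0,\frac19,\frac13,\frac23,\frac89,1$, so that $\varphi$ is simplicial (Figure~\ref{fig:fold}). Send each simplex of $H$ to the sum of its lifts to those legs whose image contains it. Writing $[s]$ for a vertex, we get
\begin{gather*}
\lambda[0,\tfrac14]=[0,\tfrac19],\qquad \lambda[\tfrac14,\tfrac34]=[\tfrac19,\tfrac13]+[\tfrac13,\tfrac23]+[\tfrac23,\tfrac89],\qquad \lambda[\tfrac34,1]=[\tfrac89,1],\\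
\lambda[\tfrac14]=[\tfrac19]+[\tfrac23]+[\tfrac23]=[\tfrac19],\qquad \lambda[\tfrac34]=[\tfrac13]+[\tfrac13]+[\tfrac89]=[\tfrac89],
\end{gather*}
and $\lambda[0]=[0]$, $\lambda[1]=[1]$. The boundaries of the three edge images are $[0]+[\frac19]$, $[\frac19]+[\frac89]$ and $[\frac89]+[1]$, so $\lambda$ is a chain map. It preserves the augmentation, and $\lambda(\sigma)$ lies over $\sigma$. The turning points of the fold are counted twice and cancel.
\end{example}

The pullback may be disconnected, and not every component is useful. For $H=I$ and $u(v)=\min(v,1-v)$, the first leg contributes a copy of $H$, while the second and third legs together contribute a circle that lies over $[\frac14,\frac34]$ only. Since $X$ has to be connected, we must select a component and show that it is still odd.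

A function on $H=|\mathcal T|$ is \emph{piecewise linear} if it is affine on each simplex of some subdivision of $\mathcal T$. Recall that two subdivisions of $\mathcal T$ have a common subdivision, and that for a subdivision $\mathcal T'$ the map $\operatorname{sd}\colon C_*(\mathcal T)\to C_*(\mathcal T')$, which sends an $i$-simplex to the sum of the $i$-simplices of $\mathcal T'$ contained in it, is a chain map.

\begin{lemma}\label{lem:pullback}
Let $r\colon H=|\mathcal T|\to K$ be odd, $\dim\mathcal T\le n$, and let $u\colon H\to I$ be piecewise linear. Then some component $H'$ of $\widehat H$ has a triangulation of dimension at most $n$ and a chain map for which $rp|_{H'}\colon H'\to K$ is odd. If $u'$ is a piecewise linear function on $H$, then $u'p|_{H'}$ is piecewise linear on $H'$.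
\end{lemma}

\begin{proof}
\emph{Triangulating $\widehat H$.} Take a subdivision of $\mathcal T$ on whose simplices $u$ is affine, cut each simplex along $u=\frac14$ and $u=\frac34$, and subdivide the resulting complex of convex polytopes barycentrically. This gives a subdivision $\mathcal T'$ such that $u$ is affine on each simplex and maps it into one of $[0,\frac14]$, $[\frac14,\frac34]$, $[\frac34,1]$. On each simplex, each of the values $\frac14$ and $\frac34$ is either extreme for $u$ or not attained, so $\{u=\frac14\}$ and $\{u=\frac34\}$ meet each simplex in a face, possibly empty. It follows that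
\[
G_0=\{u\le\tfrac34\},\qquad G_1=\{\tfrac14\le u\le\tfrac34\},\qquad G_2=\{u\ge\tfrac14\}
\]
meet each simplex in a face and are subcomplexes of $\mathcal T'$. Define $j_\ell\colon G_\ell\to\widehat H$ by $j_\ell(v)=(v,\varphi_\ell^{-1}u(v))$. Each $j_\ell$ is an embedding, affine on simplices, and its image is the part of $\widehat H$ with $s$ in the $\ell$-th leg. So the three images cover $\widehat H$. The images of $j_0$ and $j_1$ meet where $s=\frac13$, that is, exactly over $\{u=\frac34\}$, where $j_0=j_1$. The images of $j_1$ and $j_2$ meet exactly over $\{u=\frac14\}$, where $j_1=j_2$. The images of $j_0$ and $j_2$ are disjoint. For simplices $\sigma,\sigma'$ of $\mathcal T'$ we thus have $j_\ell(\sigma)\cap j_\ell(\sigma')=j_\ell(\sigma\cap\sigma')$, and $j_0(\sigma)\cap j_1(\sigma')$ is the image of $\sigma\cap\sigma'\cap\{u=\frac34\}$ under $j_0=j_1$, a common face; the same holds for $j_1,j_2$ with $\frac14$. Hence the simplices $j_\ell(\sigma)$ form a simplicial complex $\widehat{\mathcal T}$ of dimension at most $n$ that triangulates $\widehat H$, and $p$ maps each of its simplices affinely and bijectively onto a simplex of $\mathcal T'$.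 In particular the $p$-preimage of a subcomplex of $\mathcal T'$ is a subcomplex of $\widehat{\mathcal T}$; this applies to $(rp)^{-1}(\sigma)=p^{-1}(r^{-1}(\sigma))$ for simplices $\sigma$ of $K$. If $u'$ is piecewise linear on $H$, it is affine on the simplices of a subdivision of $\mathcal T'$, and pulling this subdivision back simplex by simplex gives a subdivision of $\widehat{\mathcal T}$ on whose simplices $u'p$ is affine.

\emph{The chain section.} Define $\lambda\colon C_*(\mathcal T')\to C_*(\widehat{\mathcal T})$ by $\lambda(\sigma)=\sum_{\ell:\,\sigma\subset G_\ell}j_\ell(\sigma)$. We check $\lambda\partial\sigma=\partial\lambda\sigma$, using that each $j_\ell$ induces a chain map on $C_*(G_\ell)$.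
\begin{itemize}
\item If $u(\sigma)\subset[\frac14,\frac34]$, then $\sigma$ and its faces lie in all three $G_\ell$, and on them $\lambda=j_0+j_1+j_2$.
\item If $u(\sigma)\subset[0,\frac14]$ and $u|_\sigma\not\equiv\frac14$, then $\sigma$ lies in $G_0$ only. A face $\rho$ of $\sigma$ lies in $G_0$; it lies in $G_1$ if and only if $u|_\rho\equiv\frac14$, if and only if it lies in $G_2$, and then $j_1(\rho)=j_2(\rho)$ cancel. So $\lambda=j_0$ on $\sigma$ and its faces.
\item If $u(\sigma)\subset[\frac34,1]$ and $u|_\sigma\not\equiv\frac34$, then $\sigma$ lies in $G_2$ only. A face $\rho$ lies in $G_2$; it lies in $G_0$ if and only if $u|_\rho\equiv\frac34$, if and only if it lies in $G_1$, and then $j_0(\rho)=j_1(\rho)$ cancel. So $\lambda=j_2$ on $\sigma$ and its faces.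
\end{itemize}
A vertex lies in one or in three of the $G_\ell$, so $\lambda$ preserves the augmentation, and $\lambda(\sigma)$ is a chain in $p^{-1}(\sigma)$. Let $\theta$ be the chain map of $r$ and put $\theta'=\lambda\circ\operatorname{sd}\circ\,\theta$. Then $\theta'(\sigma)\in C_*((rp)^{-1}(\sigma))$ for simplices $\sigma$ of $K$, and $\operatorname{aug}\theta'(v)=1$ for vertices $v$.

\emph{Choosing a component.} Each component $C$ of $\widehat H$ is a subcomplex, and the projection $\operatorname{pr}_C$ that deletes the simplices outside $C$ is a chain map. For an edge $e$ of $K$ with endpoints $v,w$,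
\[
\operatorname{aug}\operatorname{pr}_C\theta'(v)+\operatorname{aug}\operatorname{pr}_C\theta'(w)=\operatorname{aug}\partial\operatorname{pr}_C\theta'(e)=0 .
\]
Since $K$ is connected, which is where $n\ge1$ is used, the number $\operatorname{aug}\operatorname{pr}_C\theta'(v)$ does not depend on $v$. The sum of these numbers over all $C$ is $\operatorname{aug}\theta'(v)=1$, so the number is $1$ for some component $H'$. The chain map $\operatorname{pr}_{H'}\theta'$ makes $rp|_{H'}$ odd.
\end{proof}

\subsection*{The continuum $X$}
We construct polyhedra $H_j$ of dimension at most $n$, maps $p_j\colon H_{j+1}\to H_j$ such that each $r_j=p_1^j\colon H_j\to K$ is odd, and countable dense sets $\mathcal D_j=\{u^j_1,u^j_2,\dots\}\subset C(H_j,I)$ of piecewise linear functions. Let $H_1=K$. Once $H_j$ is constructed, let $\mathcal D_j$ consist of the functions that are affine on the simplices of an iterated barycentric subdivision and take rational values in $I$ at its vertices; these are dense by uniform continuity. Write $j=2^{i-1}(2l-1)$, so that $i\le j$, and put $u_j=u^i_l\,p_i^j$, which is piecewise linear by the last assertion of Lemma~\ref{lem:pullback}.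 Let $H_{j+1}\subset H_j\times I$ be a component given by Lemma~\ref{lem:pullback} for $r_j$ and $u_j$, and let $p_j$ be the projection. Thus for every $i$ and $u'\in\mathcal D_i$ there is $j\ge i$ with $u_j=u'p_i^j$.

Let $X=\varprojlim(H_j,p_j)$, with projections $q_j\colon X\to H_j$ and $q=q_1\colon X\to K$. By (L1), $X$ is a metric continuum, and $\dim X\le n$ by (L2) and Lemma~\ref{lem:eps}(b).

\begin{lemma}\label{lem:XHI}
$X$ is HI.
\end{lemma}

\begin{proof}
We verify Proposition~\ref{prop:fold}(c). Let $u\colon X\to I$. By (L4) and the density of $\mathcal D_i$ there are $i$ and $u'\in\mathcal D_i$ with $\|u'q_i-u\|<\frac14$. Take $j\ge i$ with $u_j=u'p_i^j$, and let $s\colon X\to I$ be $q_{j+1}$ followed by the second coordinate of $H_{j+1}\subset H_j\times I$. By the definition of the pullback, $\varphi s=u_jp_jq_{j+1}=u'q_i$.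
\end{proof}

Proposition~\ref{prop:coincidence} holds at every finite stage. To pass to the limit we approximate a given map by one that factors through a stage and then collect the coincidence pairs of all later stages into a thread; the bonding maps need not be surjective for this.

\begin{lemma}\label{lem:Xcoinc}
For every map $h\colon X\to\mathbb R^{2n}$ there are $x,y\in X$ with $(q(x),q(y))\in\widetilde K$ and $h(x)=h(y)$.
\end{lemma}

\begin{proof}
Suppose not. The set $E_X=(q\times q)^{-1}(\widetilde K)$ is compact, so there is $\eta>0$ with $|h(x)-h(y)|\ge4\eta$ on $E_X$. By (L4) there are $i$ and $g\colon H_i\to\mathbb R^{2n}$ with $\|gq_i-h\|<\eta$; then $gq_i(x)\ne gq_i(y)$ for all $(x,y)\in E_X$. For $j\ge i$ let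
\[
B_j=\{(v,w)\in H_j\times H_j:(r_j(v),r_j(w))\in\widetilde K,\ gp_i^j(v)=gp_i^j(w)\}.
\]
Each $B_j$ is compact, and it is nonempty by Proposition~\ref{prop:coincidence} applied to $r_j$ and $gp_i^j$. Since $r_jp_j=r_{j+1}$ and $p_i^jp_j=p_i^{j+1}$, the map $p_j\times p_j$ sends $B_{j+1}$ into $B_j$. By (L1) there is a thread $(v_j,w_j)_{j\ge i}$ with $(v_j,w_j)\in B_j$. It determines points $x,y\in X$ with $q_j(x)=v_j$ and $q_j(y)=w_j$ for $j\ge i$. Then $(q(x),q(y))=(r_i(v_i),r_i(w_i))\in\widetilde K$ and $gq_i(x)=gq_i(y)$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]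
The space $X$ is a hereditarily indecomposable metric continuum by Lemma~\ref{lem:XHI}. Let $\gamma>0$ be the least distance between two disjoint simplices of $K$. By the uniform continuity of $q$ there is $\varepsilon>0$ such that $d(x,y)<\varepsilon$ implies $d(q(x),q(y))<\gamma$. So $d(x,y)\ge\varepsilon$ whenever $(q(x),q(y))\in\widetilde K$, and by Lemma~\ref{lem:Xcoinc} no map $X\to\mathbb R^{2n}$ is an $\varepsilon$-map.

If $\dim X\le n-1$, the Menger--N\"obeling theorem would embed $X$ in $I^{2n-1}\subset\mathbb R^{2n}$, and an embedding is an $\varepsilon$-map. Hence $\dim X=n$. By Lemma~\ref{lem:chain}(b), $X$ does not embed in a product of $2n$ chainable continua, and in particular not in $P^{2n}$. It does not embed in $P^m$ for $m<2n$ either, because $P^m$ embeds in $P^{2n}$. Together with Theorem~\ref{thm:A} this shows that $2n+1$ is the least number of factors.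
\end{proof}

\begin{thebibliography}{9}

\bibitem{HW}
Hurewicz and Wallman, \emph{Dimension Theory}, Chapter V.

\bibitem{OPT}
\emph{Open Problems in Topology II},
\texttt{https://carmamaths.org/\allowbreak resources/\allowbreak jon/\allowbreak Preprints/\allowbreak Books/\allowbreak Open\%20Probs\%20in\%20Top/\allowbreak open2.pdf}

\end{thebibliography}
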